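\title{The facets of the cut polytope nearest to its barycenter}

\begin{abstract}
We prove that the hyperplane of every valid inequality for the cut polytope $\mathrm{CUT}_n^\square$, $n\ge3$, lies at Euclidean distance at least $\frac1{2\sqrt3}$ from the barycenter $(\frac12,\dots,\frac12)$, with equality only for the triangle inequalities. This confirms the conjecture that the triangle facets are exactly the facets nearest to the barycenter. The underlying statement is that the maximum of $\sum_{i<j}a_{ij}s_is_j$ over $s\in\{\pm1\}^n$ is at least $\bigl(\frac13\sum_{i<j}a_{ij}^2\bigr)^{1/2}$. The proof contracts an edge, which yields one inequality for each pair $i,j$, and sums these inequalities against the Perron vector of the matrix $(|a_{ij}|)$. We deduce the inradius and the incenter of $\mathrm{CUT}_n^\square$ and a sharp lower bound for the maximum cut of a weighted graph, and we separate the triangle facets from all other facets by a bound that does not depend on $n$.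
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge3$, let $V_n=\{1,\dots,n\}$, and let $E_n$ be the edge set of the complete graph $K_n$ on $V_n$. For $S\subseteq V_n$ the \emph{cut vector} $\delta(S)\in\{0,1\}^{E_n}$ has $\delta(S)_{ij}=1$ if and only if exactly one of $i,j$ lies in $S$. The \emph{cut polytope} is
\[
\mathrm{CUT}_n^\square=\mathrm{conv}\{\delta(S):S\subseteq V_n\}\subseteq\mathbb R^{E_n}.
\]
Since $\delta(S)=\delta(V_n\setminus S)$, the sets $S$ with $1\notin S$ give all cut vectors, and the \emph{barycenter} of $\mathrm{CUT}_n^\square$ is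
\[
b=\frac1{2^{n-1}}\sum_{S\subseteq V_n,\ 1\notin S}\delta(S)=\Bigl(\frac12,\dots,\frac12\Bigr).
\]
Indeed, for an edge $ij$ with $j\ne1$, inserting or removing $j$ matches the sets $S$ that cut $ij$ with those that do not.

An inequality $v^Tx\le\alpha$ with $v\ne0$ is \emph{valid} if it holds at every point of $\mathrm{CUT}_n^\square$, and the distance from $b$ to its hyperplane $v^Tx=\alpha$ is $|v^Tb-\alpha|/\|v\|$, where $\|\cdot\|$ is the Euclidean norm. The cut polytope is full-dimensional (Section~\ref{sec:forms}), so each of its facets spans the hyperplane of a valid inequality; the distance from $b$ to a facet means the distance to this hyperplane. How close to $b$ can a facet come? The answer is the radius of the largest ball about $b$ that the polytope contains.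

A cut contains either none or exactly two of the edges of a triangle. Hence the \emph{triangle inequalities}
\begin{equation}\label{eq:triangle}
x_{ij}-x_{ik}-x_{jk}\le0,\qquad x_{ij}+x_{ik}+x_{jk}\le2\qquad(i,j,k\ \text{distinct})
\end{equation}
are valid. There are four of them for each triple $\{i,j,k\}$, three of the first kind and one of the second. They define facets, the \emph{triangle facets}, and each of these lies at distance $|-\frac12-0|/\sqrt3=|\frac32-2|/\sqrt3=\frac1{2\sqrt3}$ from $b$.

For $n=3$ nothing else occurs: $\mathrm{CUT}_3^\square$ is the regular tetrahedron with vertices $(0,0,0)$, $(1,1,0)$, $(1,0,1)$, $(0,1,1)$, each triangle inequality is tight at three of these points, and $\frac1{2\sqrt3}$ is the inradius. For larger $n$, the projection onto the three coordinates of a triple maps $\mathrm{CUT}_n^\square$ onto this tetrahedron, and the triangle inequalities say precisely that all these projections of $x$ lie in the tetrahedron. The question is whether the remaining facets, which involve more vertices, cut into the ball of radius $\frac1{2\sqrt3}$ about $b$.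 The following conjecture, posed in \cite{chapter31}, says that they do not even touch it.

\begin{quote}
\emph{The distance from $b$ to any facet of $\mathrm{CUT}_n^\square$ is at least $\frac1{2\sqrt3}$, and this smallest distance is attained precisely by the triangle facets.}
\end{quote}

Deza, Laurent and Poljak proved this for all facets defined by an inequality $v^Tx\le\alpha$ with $v\in\{-1,0,1\}^{E_n}$. We prove it in general, and for all valid inequalities, whether or not they define facets.

\begin{theorem}\label{thm:cut}
Let $n\ge3$ and let $v^Tx\le\alpha$, $v\ne0$, be valid for $\mathrm{CUT}_n^\square$. The distance from $b$ to the hyperplane $v^Tx=\alpha$ is at least $\frac1{2\sqrt3}$, with equality if and only if $v^Tx\le\alpha$ is a positive multiple of a triangle inequality. In particular, the conjecture holds.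
\end{theorem}

Theorem~\ref{thm:cut} is a statement about quadratic forms on the discrete cube. For $n\ge2$ and $a\in\mathbb R^{E_n}$, with the convention $a_{ij}=a_{ji}$, put
\[
f_a(s)=\sum_{i<j}a_{ij}s_is_j,\qquad M(a)=\max_{s\in\{\pm1\}^n}f_a(s),\qquad\|a\|=\Bigl(\sum_{i<j}a_{ij}^2\Bigr)^{1/2}.
\]
Call $a$ a \emph{negative triangle} if there is a triple $\{i,j,k\}$ such that $a$ vanishes off the three edges of the triple, $|a_{ij}|=|a_{ik}|=|a_{jk}|$, and $a_{ij}a_{ik}a_{jk}<0$.

\begin{theorem}\label{thm:form}
For all $n\ge2$ and $a\in\mathbb R^{E_n}$ we have $M(a)\ge\|a\|/\sqrt3$. If $n\ge3$ and $a\ne0$, equality holds if and only if $a$ is a negative triangle.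
\end{theorem}

Section~\ref{sec:forms} derives Theorem~\ref{thm:cut} from Theorem~\ref{thm:form}. Section~\ref{sec:contraction} sets up an induction on $n$ and reduces Theorem~\ref{thm:form} to a rigidity statement for nonnegative matrices, which Section~\ref{sec:rigidity} proves. Section~\ref{sec:consequences} determines the largest ball in $\mathrm{CUT}_n^\square$ and restates the result for maximum cuts, and Section~\ref{sec:separation} separates the triangle facets from all other facets.

\section{Valid inequalities and quadratic forms on the cube}\label{sec:forms}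

\subsection*{The dictionary}
Encode $S\subseteq V_n$ by the sign vector $s\in\{\pm1\}^n$ with $s_i=-1$ for $i\in S$ and $s_i=1$ otherwise. Then $\delta(S)_{ij}=(1-s_is_j)/2$, so for every $v\in\mathbb R^{E_n}$
\begin{equation}\label{eq:dictionary}
v^T\delta(S)=v^Tb+\tfrac12f_a(s),\qquad\text{where }a=-v.
\end{equation}
Thus $\frac12M(-v)$ is the amount by which the linear function $v^Tx$ can rise above its value at $b$ on the polytope.

Let $s$ be uniformly distributed on $\{\pm1\}^n$. The functions $s_is_j$ have mean $0$ and are orthonormal, since a product of distinct independent uniform signs has mean $0$. Therefore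
\[
\mathbb Ef_a(s)=0,\qquad\mathbb Ef_a(s)^2=\|a\|^2 .
\]
In particular $f_a$ is not constant for $a\ne0$, so by \eqref{eq:dictionary} no hyperplane contains all cut vectors, and $\mathrm{CUT}_n^\square$ is full-dimensional. The second identity also gives $\max_s|f_a(s)|\ge\|a\|$ at no cost. The content of Theorem~\ref{thm:form} is that the bound is one-sided. A random variable with mean $0$ and variance $1$ can have an arbitrarily small maximum, by being slightly positive most of the time and very negative rarely. Theorem~\ref{thm:form} limits how lopsided $f_a$ can be.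

\subsection*{Two tools}
We bound $M(a)$ from below by evaluating the polynomial $f_a$ at points of the solid cube.

\begin{lemma}\label{lem:average}
$M(a)\ge f_a(\mu)$ for every $\mu\in[-1,1]^n$. In particular $M(a)\ge0$, and $M(a)\ge|a_{ij}|$ for every edge $ij$.
\end{lemma}

\begin{proof}
Let $z_1,\dots,z_n\in\{\pm1\}$ be independent with $\mathbb Ez_k=\mu_k$. Then $\mathbb Ez_kz_l=\mu_k\mu_l$ for $k\ne l$, so $M(a)\ge\mathbb Ef_a(z)=f_a(\mu)$. Taking $\mu=0$ gives $M(a)\ge0$. Taking $\mu_i=1$, $\mu_j=\pm1$ and all other coordinates $0$ gives $M(a)\ge\pm a_{ij}$.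
\end{proof}

\begin{lemma}\label{lem:signs}
If $c_{12}c_{13}c_{23}\ge0$, there are signs $\epsilon_1,\epsilon_2,\epsilon_3\in\{\pm1\}$ with $c_{ij}\epsilon_i\epsilon_j=|c_{ij}|$ for all three pairs.
\end{lemma}

\begin{proof}
Choose $\sigma_{ij}\in\{\pm1\}$ with $\sigma_{ij}c_{ij}=|c_{ij}|$ and $\sigma_{12}\sigma_{13}\sigma_{23}=1$; this is forced if no $c_{ij}$ vanishes, and otherwise the sign of a vanishing entry is free. Put $\epsilon_1=1$, $\epsilon_2=\sigma_{12}$, $\epsilon_3=\sigma_{13}$. Then $\epsilon_2\epsilon_3=\sigma_{12}\sigma_{13}=\sigma_{23}$.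
\end{proof}

\subsection*{Examples}
Let $a$ be a negative triangle on $\{1,2,3\}$ with entries of absolute value $c$. Lemma~\ref{lem:signs}, applied to $-a$, gives signs with $a_{ij}=-c\,\epsilon_i\epsilon_j$. With $t_i=\epsilon_is_i$,
\[
f_a(s)=-c\,(t_1t_2+t_1t_3+t_2t_3)=\tfrac c2\bigl(3-(t_1+t_2+t_3)^2\bigr),
\]
which equals $-3c$ if $t_1=t_2=t_3$ and $c$ otherwise. Hence
\begin{equation}\label{eq:negtriangle}
M(a)=c=\|a\|/\sqrt3\qquad\text{for every negative triangle }a.
\end{equation}

The same computation applies to the vector $a$ with $a_{ij}=-1$ on all edges of $K_n$, which corresponds to the valid inequality $\sum_{i<j}x_{ij}\le\lfloor n^2/4\rfloor$. Here $f_a(s)=\frac12\bigl(n-(\sum_is_i)^2\bigr)$, so $M(a)=\lfloor n/2\rfloor$, while $\|a\|^2=\binom n2$. The ratio $M(a)^2/\|a\|^2$ is $\frac m{2m-1}>\frac12$ for $n=2m$ and $\frac m{2m+1}$ for $n=2m+1$. In this family the smallest value is $\frac13$, at $n=3$: more vertices increase the norm, but they increase the maximum faster.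

\begin{proof}[Proof of Theorem~\ref{thm:cut} from Theorem~\ref{thm:form}]
Put $a=-v$. By \eqref{eq:dictionary}, validity means $\alpha\ge v^Tb+\frac12M(a)$. In particular $\alpha\ge v^Tb$, and the distance from $b$ to the hyperplane is
\[
\frac{\alpha-v^Tb}{\|v\|}\ \ge\ \frac{M(a)}{2\|a\|}\ \ge\ \frac1{2\sqrt3}.
\]
Equality holds if and only if $a$ is a negative triangle and $\alpha=v^Tb+\frac12M(a)$. Scale by a positive factor so that the three nonzero entries of $a$ are $\pm1$; then $M(a)=1$ by \eqref{eq:negtriangle}. The three entries of $v=-a$ have positive product, so they are either $(1,1,1)$, and then $\alpha=\frac32+\frac12=2$, or one $+1$ and two $-1$, and then $\alpha=-\frac12+\frac12=0$. These are exactly the inequalities \eqref{eq:triangle}.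
\end{proof}

\section{Contracting an edge}\label{sec:contraction}

To use induction on $n$, we tie two signs together. If we impose $s_j=\sigma s_i$ with $\sigma$ the sign of $a_{ij}$, the edge $ij$ contributes $|a_{ij}|$ for certain, and what remains is a form in $n-1$ variables.

\begin{lemma}\label{lem:contract}
Let $n\ge3$, $a\in\mathbb R^{E_n}$, $i\ne j$, and let $\sigma\in\{\pm1\}$ satisfy $\sigma a_{ij}=|a_{ij}|$. Define $a'$ on the edges of the complete graph on $V_n\setminus\{j\}$ by $a'_{ik}=a_{ik}+\sigma a_{jk}$ and $a'_{kl}=a_{kl}$ for $k,l\notin\{i,j\}$. Then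
\[
M(a)\ge|a_{ij}|+M(a'),\qquad\|a'\|^2=\|a\|^2-a_{ij}^2+2\sigma\sum_{k\ne i,j}a_{ik}a_{jk}.
\]
\end{lemma}

\begin{proof}
If $s_j=\sigma s_i$, then $a_{ij}s_is_j=|a_{ij}|$ and $a_{ik}s_is_k+a_{jk}s_js_k=a'_{ik}s_is_k$, so $f_a(s)=|a_{ij}|+f_{a'}(s')$, where $s'$ is $s$ with the coordinate $j$ deleted. Every $s'$ arises in this way, which gives the first claim. The second follows from $(a'_{ik})^2=a_{ik}^2+a_{jk}^2+2\sigma a_{ik}a_{jk}$.
\end{proof}

The contraction gains $|a_{ij}|$ in the maximum. Deleting the edge $ij$ costs only $a_{ij}^2$ in the squared norm. The real danger is cancellation in $a_{ik}+\sigma a_{jk}$, and for $a_{ij}\ne0$ the term $\sigma a_{ik}a_{jk}$ is negative exactly when the triangle $ijk$ has negative product.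

Two small cases show the balance. For a negative triangle with entries $\pm1$ the cancellation is total: $\|a'\|^2=3-1-2=0$, and the gain $1$ equals $\|a\|/\sqrt3$ exactly. Now let $a$ have entries $\pm1$ on all six edges of $K_4$ and contract the edge $12$. At worst both merged entries $a_{13}+\sigma a_{23}$ and $a_{14}+\sigma a_{24}$ vanish, but the edge $34$ survives, so $\|a'\|\ge1$. The inequality of Theorem~\ref{thm:form} for three vertices gives $M(a)\ge1+\frac1{\sqrt3}>\sqrt2=\|a\|/\sqrt3$. The two triangles through an edge of $K_4$ cannot cancel enough of the norm.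

In general, a vector $a$ with $M(a)\le\|a\|/\sqrt3$ must suffer a definite amount of cancellation at \emph{every} edge. The cancellation is at most $\sum_k|a_{ik}||a_{jk}|$, and it turns out that the resulting conditions on the absolute values alone leave no room for anything but a triangle.

\begin{proposition}\label{prop:rigid}
Let $G=(g_{ij})$ be a symmetric $n\times n$ matrix with nonnegative entries and zero diagonal such that
\begin{itemize}
\item[(G1)] $\sum_{i<j}g_{ij}^2=1$;
\item[(G2)] $g_{ij}\le1/\sqrt3$ for all $i\ne j$;
\item[(G3)] $(G^2)_{ij}\ge\sqrt3\,g_{ij}-2g_{ij}^2$ for all $i\ne j$.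
\end{itemize}
Then there is a set $W\subseteq V_n$ with $|W|=3$ such that $g_{ij}=1/\sqrt3$ for distinct $i,j\in W$ and $g_{ij}=0$ for all other pairs.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:form} from Proposition~\ref{prop:rigid}]
We use induction on $n$. For $n=2$ we have $M(a)=|a_{12}|=\|a\|$. Let $n\ge3$ and assume the inequality for $n-1$. The case $a=0$ is trivial, and both sides of the inequality are positively homogeneous, so let $\|a\|=1$. We show that $M(a)\le1/\sqrt3$ forces $a$ to be a negative triangle. Together with \eqref{eq:negtriangle}, this excludes $M(a)<1/\sqrt3$ and identifies the cases of equality.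

Suppose $M(a)\le1/\sqrt3$. Let $g_{ij}=|a_{ij}|$ for $i\ne j$, $g_{ii}=0$, and $G=(g_{ij})$. Condition (G1) is the normalization, and (G2) follows from Lemma~\ref{lem:average}. For (G3), fix $i\ne j$, write $g=g_{ij}$, and take $\sigma$ and $a'$ as in Lemma~\ref{lem:contract}. By the induction hypothesis,
\[
g+\|a'\|/\sqrt3\le g+M(a')\le M(a)\le1/\sqrt3,
\]
that is, $0\le\|a'\|\le1-\sqrt3\,g$. Squaring and inserting the formula for $\|a'\|^2$ gives
\[
1-g^2+2\sigma\sum_{k\ne i,j}a_{ik}a_{jk}\le1-2\sqrt3\,g+3g^2,
\]
and therefore
\[
\sqrt3\,g-2g^2\le-\sigma\sum_{k\ne i,j}a_{ik}a_{jk}\le\sum_{k\ne i,j}g_{ik}g_{jk}=(G^2)_{ij}.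
\]
The last equality uses the zero diagonal. By Proposition~\ref{prop:rigid}, $a$ is supported on a triangle, and its three entries have absolute value $1/\sqrt3$. If their product were positive, Lemma~\ref{lem:signs} would give a sign vector that makes all three terms of $f_a$ positive, so that $M(a)=\sqrt3>1/\sqrt3$. Hence the product is negative.
\end{proof}

Passing from $a$ to $G$ discards all signs. This costs nothing at the extremal vector, where the only triangle is negative and the last display holds with equality throughout, both sides being $\frac13$.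

\section{Rigidity of the triangle}\label{sec:rigidity}

\subsection*{Equal weights}
Consider first the case in which all nonzero entries of $G$ are equal; this is the case that arises from $v\in\{-1,0,1\}^{E_n}$. Then $G=A/\sqrt m$, where $A$ is the adjacency matrix of a graph $H$ with $m$ edges, and (G2) says $m\ge3$. Put $\rho=\sqrt{3m}\ge3$. For an edge $ij$ of $H$, multiplying (G3) by $m$ shows that $i$ and $j$ have at least $\rho-2$ common neighbors. Hence every non-isolated vertex has degree at least $\rho-1$, and there are at least $\rho$ non-isolated vertices. Summing the degrees gives $2m\ge\rho(\rho-1)=3m-\rho$, so $m\le\sqrt{3m}$ and $m\le3$. Thus $m=3$, every edge has a common neighbor of its ends, and $H$ is a triangle.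

Condition (G3) asks for more triangles through each edge than the total weight can supply. The case $m=1$ shows the role of (G2): a single edge of weight $1$ satisfies (G1) and (G3), because $\sqrt3-2<0$.

\subsection*{Summing against the Perron vector}
With unequal weights there are no degrees to count. We need a weighted sum of the inequalities (G3) in which both $G^2$ and $G$ can be evaluated. Weights of the form $y_iy_j$ with $y$ an eigenvector of $G$ do this, and they must be nonnegative to preserve the inequalities. Such a $y$ exists because $G$ is nonnegative. Recall that for a real symmetric matrix $G$ the number $\lambda=\max_{\|y\|=1}y^TGy$ is the largest eigenvalue and every maximizer $y$ satisfies $Gy=\lambda y$. Replacing each $y_i$ by $|y_i|$ does not decrease $y^TGy$ when $G$ has nonnegative entries, so there is a maximizer $y\ge0$. Also $\lambda>0$: the unit vector with entries $1/\sqrt2$ at $i$ and $j$ gives $\lambda\ge g_{ij}$, and $G\ne0$.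

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
Fix $y\ge0$ with $\|y\|=1$ and $Gy=\lambda y$ as above. Sums over $e$ run over the edges $e=ij$ of $K_n$. Put
\[
p_i=y_i^2,\qquad Q=\sum_ip_i^2,\qquad h_{ij}=2y_iy_j,\qquad T=\sum_eg_e^2h_e .
\]
Then $\sum_ip_i=1$ and
\begin{equation}\label{eq:lambda}
\lambda=y^TGy=\sum_eg_eh_e .
\end{equation}
The number $Q$ measures how concentrated $y$ is, and $T$ is the mean of $h_e$ under the probability distribution $(g_e^2)_e$. For the triangle, $y_i=1/\sqrt3$ on $W$, $\lambda=2/\sqrt3$, $Q=\frac13$ and $T=\frac23$; every estimate below is tight at these values.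

\smallskip
\emph{The summed inequality.} Multiply (G3) by $y_iy_j\ge0$ and sum over ordered pairs $i\ne j$. On the left we get $y^TG^2y-\sum_ip_i(G^2)_{ii}$, where $y^TG^2y=\lambda^2$ and $(G^2)_{ii}=\sum_jg_{ij}^2$. Hence
\[
\lambda^2-\sum_{i<j}g_{ij}^2(p_i+p_j)\ \ge\ \sqrt3\,\lambda-4\sum_{i<j}g_{ij}^2y_iy_j .
\]
Since $4y_iy_j-y_i^2-y_j^2=h_{ij}-(y_i-y_j)^2\le h_{ij}$, this yields
\begin{equation}\label{eq:summed}
\lambda(\sqrt3-\lambda)\le T .
\end{equation}

\smallskip
\emph{Lower bound for $\lambda$.} By (G2) and \eqref{eq:lambda},
\begin{equation}\label{eq:a}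
T\le\frac1{\sqrt3}\sum_eg_eh_e=\frac\lambda{\sqrt3}.
\end{equation}
Dividing \eqref{eq:summed} by $\lambda>0$ gives $\lambda\ge\sqrt3-\frac1{\sqrt3}=\frac2{\sqrt3}$.

It remains to exclude $\lambda>2/\sqrt3$. Conditions (G1) and (G2) do not exclude it: equal weights on $K_n$ have $\lambda=(n-1)\binom n2^{-1/2}=\sqrt{2(n-1)/n}$, which exceeds $2/\sqrt3$ for $n\ge4$. In that range \eqref{eq:a} is too weak, and we need a second bound for $T$ that decreases as $\lambda$ grows. It comes in two steps: a large $\lambda$ forces $y$ to be spread out, and a spread-out $y$ makes all $h_e$ small.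

\smallskip
\emph{Large $\lambda$ forces small $Q$.} By \eqref{eq:lambda}, the Cauchy--Schwarz inequality and (G1),
\begin{equation}\label{eq:b}
\lambda^2\le\sum_eh_e^2=4\sum_{i<j}p_ip_j=2\Bigl(\Bigl(\sum_ip_i\Bigr)^2-Q\Bigr)=2(1-Q).
\end{equation}
Thus $\lambda\le\sqrt2$ and $Q\le1-\lambda^2/2$.

\smallskip
\emph{Small $Q$ forces small $T$.} We claim that
\begin{equation}\label{eq:c}
T\le\frac2{\sqrt3}\sqrt Q .
\end{equation}
By (G1) and (G2), the weights $g_e^2$ sum to $1$ and are at most $\frac13$, so there are at least three edges. Let $h_{(1)}\ge h_{(2)}\ge h_{(3)}$ be the three largest values of $h_e$, attained on a set $F$ of three edges. Only the first two of these edges can have $h_e>h_{(3)}$, so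
\[
T-h_{(3)}=\sum_eg_e^2\bigl(h_e-h_{(3)}\bigr)\le\tfrac13\bigl(h_{(1)}-h_{(3)}\bigr)+\tfrac13\bigl(h_{(2)}-h_{(3)}\bigr).
\]
Hence, by the Cauchy--Schwarz inequality for three terms,
\[
T\le\frac13\sum_{e\in F}h_e=\frac23\sum_{ij\in F}y_iy_j\le\frac23\Bigl(3\sum_{ij\in F}p_ip_j\Bigr)^{1/2},
\]
and \eqref{eq:c} follows once we show $\sum_{ij\in F}p_ip_j\le Q$. If every vertex lies on at most two edges of $F$, then
\[
\sum_{ij\in F}p_ip_j\le\frac12\sum_{ij\in F}(p_i^2+p_j^2)\le Q,
\]
since each $p_i^2$ occurs at most twice in the middle sum. Otherwise $F=\{kl_1,kl_2,kl_3\}$ is a star. With $P=p_{l_1}+p_{l_2}+p_{l_3}$, the inequalities $(p_k-P/2)^2\ge0$ and $P^2\le3(p_{l_1}^2+p_{l_2}^2+p_{l_3}^2)$ give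
\[
\sum_{ij\in F}p_ip_j=p_kP\le p_k^2+\tfrac14P^2\le p_k^2+\tfrac34\bigl(p_{l_1}^2+p_{l_2}^2+p_{l_3}^2\bigr)\le Q .
\]

\smallskip
\emph{The value of $\lambda$.} Combining \eqref{eq:summed}, \eqref{eq:c} and \eqref{eq:b},
\begin{equation}\label{eq:chain}
\lambda(\sqrt3-\lambda)\le T\le\frac2{\sqrt3}\sqrt Q\le\frac2{\sqrt3}\sqrt{1-\lambda^2/2},\qquad\frac2{\sqrt3}\le\lambda\le\sqrt2 .
\end{equation}
All four terms are nonnegative, because $\sqrt2<\sqrt3$. Put $t=\sqrt3\,\lambda\in[2,\sqrt6]$. The left end of \eqref{eq:chain} is $t(3-t)/3$, and the square of the right end is $\frac43(1-t^2/6)$. Squaring the outer inequality and multiplying by $9$ gives $t^2(3-t)^2\le12-2t^2$, that is,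
\[
0\ \ge\ t^4-6t^3+11t^2-12=(t-2)(t^3-4t^2+3t+6)=(t-2)\bigl[t(t-2)^2+(6-t)\bigr].
\]
The bracket is positive on $[2,\sqrt6]$, so $t=2$ and $\lambda=2/\sqrt3$.

\smallskip
\emph{The shape of $G$.} At $\lambda=2/\sqrt3$ both ends of \eqref{eq:chain} equal $\frac23$, so $T=\frac23$ and $Q=\frac13$. Then $\lambda^2=\frac43=2(1-Q)$ and $T=\lambda/\sqrt3$, so \eqref{eq:b} and \eqref{eq:a} are equalities. Equality in the Cauchy--Schwarz inequality \eqref{eq:b} makes $(h_e)$ a multiple of the unit vector $(g_e)$, and by \eqref{eq:lambda} the factor is $\lambda$: $h_e=\lambda g_e$ for all $e$. Equality in \eqref{eq:a} now reads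
\[
0=\sum_eg_eh_e\Bigl(\frac1{\sqrt3}-g_e\Bigr)=\lambda\sum_eg_e^2\Bigl(\frac1{\sqrt3}-g_e\Bigr).
\]
All terms are nonnegative by (G2), so $g_e\in\{0,1/\sqrt3\}$ for every $e$, and by (G1) exactly three edges have $g_e\ne0$. Let $W=\{k:y_k>0\}$. Since $g_{ij}=2y_iy_j/\lambda$, we have $g_{ij}>0$ if and only if $i,j\in W$. Hence $\binom{|W|}2=3$, so $|W|=3$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:form} and~\ref{thm:cut}.

\section{The inscribed ball and maximum cuts}\label{sec:consequences}

We use two standard facts: a polytope is the intersection of the half-spaces given by its valid inequalities, and every boundary point of a full-dimensional polytope lies on a facet.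

\begin{corollary}\label{cor:ball}
For every $n\ge3$ the largest Euclidean ball contained in $\mathrm{CUT}_n^\square$ has radius exactly $\frac1{2\sqrt3}$. Its center is uniquely $b$, and it touches the boundary in exactly $4\binom n3$ points, one on each triangle facet.
\end{corollary}

\begin{proof}
Let $r=\frac1{2\sqrt3}$ and let $B$ be the closed ball of radius $r$ about $b$. Every valid inequality holds at $b$, and by Theorem~\ref{thm:cut} its hyperplane is at distance at least $r$ from $b$, so it holds on $B$. Hence $B\subseteq\mathrm{CUT}_n^\square$.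

Let $q\in B$ be a boundary point of $\mathrm{CUT}_n^\square$. It lies on a facet, and the hyperplane $H$ of this facet is at distance at most $\|q-b\|\le r$ from $b$. By Theorem~\ref{thm:cut}, $H$ is the hyperplane of a triangle inequality $v^Tx\le\alpha$, and $q$ is the point $b+rv/\|v\|$ of $H$ nearest to $b$. Conversely, for each triangle inequality the point $b+rv/\|v\|$ lies in $B$ and on the hyperplane $v^Tx=\alpha$, hence on the boundary and on the corresponding triangle facet. The $4\binom n3$ unit normals $v/\|v\|$ are distinct, so these points are distinct. (The argument also shows that the triangle inequalities define facets: the point $b+rv/\|v\|$ lies on some facet, and the triangle inequality of that facet must have the same unit normal.)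

Now let a ball with center $c$ and radius $r'\ge r$ lie in $\mathrm{CUT}_n^\square$. Fix a triple, and let $v_k^Tx\le\alpha_k$, $k=1,\dots,4$, be its triangle inequalities. On the three coordinates of the triple the $v_k$ are $(1,1,1)$, $(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,1)$; they sum to $0$ and span $\mathbb R^3$. Let $d_k=(\alpha_k-v_k^Tc)/\sqrt3$. The point $c+r'v_k/\sqrt3$ satisfies the $k$th inequality, so $d_k\ge r'$. On the other hand $d_1+\dots+d_4=(2+0+0+0)/\sqrt3=4r$. Hence $r'=r$ and $d_k=r$ for all $k$, which means $v_k^Tc=v_k^Tb$ for all $k$. So $c$ and $b$ agree on the three coordinates of the triple. Every edge lies in a triple, and therefore $c=b$.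
\end{proof}

For $w\in\mathbb R^{E_n}$, the weight of the cut determined by $S$ is $w^T\delta(S)$. The average weight of a cut is $w^Tb=\frac12\sum_ew_e$, and Theorem~\ref{thm:form} says by how much the best cut exceeds the average.

\begin{corollary}\label{cor:maxcut}
Every real edge weighting $w\ne0$ of $K_n$, $n\ge3$, has a cut of weight at least
\[
\frac12\sum_ew_e+\frac1{2\sqrt3}\Bigl(\sum_ew_e^2\Bigr)^{1/2}.
\]
The constant $\frac1{2\sqrt3}$ is best possible. The bound equals the maximum cut weight if and only if $w$ is supported on a triangle, with equal absolute values and positive product.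
\end{corollary}

\begin{proof}
By \eqref{eq:dictionary}, the maximum cut weight is $\frac12\sum_ew_e+\frac12M(-w)$. Apply Theorem~\ref{thm:form} to $a=-w$; the product of three entries of $w$ is positive exactly when that of $-w$ is negative.
\end{proof}

\section{Separation of the triangle facets}\label{sec:separation}

Theorem~\ref{thm:cut} gives a strict inequality for facets other than triangle facets, but no gap. A different measurement does give a gap independent of $n$. For a valid inequality $v^Tx\le\alpha$ let $D=\alpha-v^Tb$ be its slack at $b$, and compare $D$ with the total absolute value of the coefficients on one triangle. A triangle inequality has $D=\frac12$, and its own triple gives $3=6D$.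

\begin{proposition}\label{prop:gap}
Let $v^Tx\le\alpha$ define a facet of $\mathrm{CUT}_n^\square$ that is not a triangle facet, and let $D=\alpha-v^Tb$. Then $|v_{ij}|+|v_{ik}|+|v_{jk}|\le4D$ for every triple $\{i,j,k\}$.
\end{proposition}

\begin{proof}
Let $F$ be the facet, $a=-v$ and $M=M(a)$. By \eqref{eq:dictionary}, $M=2D$, since the inequality is tight on $F$, and the cut vectors in $F$ correspond to the maximizers of $f_a$. Take the triple $\{1,2,3\}$ and put $\tau=|a_{12}|+|a_{13}|+|a_{23}|$. We must show $\tau\le2M$.

If $a_{12}a_{13}a_{23}\ge0$, take $\epsilon_1,\epsilon_2,\epsilon_3$ from Lemma~\ref{lem:signs} and apply Lemma~\ref{lem:average} to $\mu=(\epsilon_1,\epsilon_2,\epsilon_3,0,\dots,0)$. This gives $\tau\le M\le2M$.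

Let $a_{12}a_{13}a_{23}<0$. Lemma~\ref{lem:signs}, applied to $-a$, gives signs with $a_{ij}\epsilon_i\epsilon_j=-|a_{ij}|$ on the triple; put $\epsilon_u=1$ for $u>3$. Let $a^\circ$ be the negative triangle with $a^\circ_{ij}=-\epsilon_i\epsilon_j$ on the triple. As computed in Section~\ref{sec:forms}, the corresponding triangle inequality reads $f_{a^\circ}(s)\le1$ on sign vectors, and it is strict exactly when $\epsilon_1s_1=\epsilon_2s_2=\epsilon_3s_3$.

This is where the hypothesis enters. A face of $\mathrm{CUT}_n^\square$ is the convex hull of the cut vectors that it contains. If all cut vectors in $F$ were on the hyperplane $H^\circ$ of this triangle inequality, then the hyperplane spanned by $F$ would be $H^\circ$, and $F=\mathrm{CUT}_n^\square\cap H^\circ$ would be a triangle facet. So $f_a$ has a maximizer $s$ with $\epsilon_1s_1=\epsilon_2s_2=\epsilon_3s_3$, and since $f_a(-s)=f_a(s)$ we may take the common value to be $1$. Replace $a_{ij}$ by $\epsilon_i\epsilon_ja_{ij}$ and $s_i$ by $\epsilon_is_i$. This changes neither $M$ nor $\tau$, and now $a_{12},a_{13},a_{23}<0$, $f_a(s)=M$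 and $s_1=s_2=s_3=1$. With
\[
I=\sum_{3<u<w}a_{uw}s_us_w,\qquad L_i=\sum_{u>3}a_{iu}s_u\quad(i=1,2,3),\qquad\Lambda=L_1+L_2+L_3,
\]
we have $M=-\tau+I+\Lambda$. At this maximizer the triangle contributes its worst value $-\tau$, so the rest, $I+\Lambda=M+\tau$, is large.

We now flip one of the first three signs, to make the triangle contribute positively, and keep part of $I+\Lambda$. When the flipped index is averaged over $\{1,2,3\}$, each of the first three coordinates has mean $\frac13$. If the other coordinates are also scaled by $\frac13$, then $\Lambda$ and $I$ acquire the same factor $\frac19$, and only their known sum appears. For $i\in\{1,2,3\}$ define $\mu^{(i)}\in[-1,1]^n$ by $\mu^{(i)}_i=-1$, $\mu^{(i)}_j=1$ for the other two $j\le3$, and $\mu^{(i)}_u=s_u/3$ for $u>3$. By Lemma~\ref{lem:average},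
\[
M\ge f_a(\mu^{(i)})=-\tau+2\sum_{j\le3,\ j\ne i}|a_{ij}|+\tfrac13(\Lambda-2L_i)+\tfrac19I .
\]
Average over $i=1,2,3$. Each edge of the triple occurs for two values of $i$, so the first two terms average to $-\tau+\frac43\tau=\frac\tau3$, and the third averages to $\frac13(\Lambda-\frac23\Lambda)=\frac19\Lambda$. Hence
\[
M\ge\tfrac\tau3+\tfrac19(I+\Lambda)=\tfrac\tau3+\tfrac19(M+\tau),
\]
that is, $\frac89M\ge\frac49\tau$, or $\tau\le2M$.
\end{proof}

\begin{remark}
Without a maximizer off $H^\circ$ one can still take $\mu^{(i)}_u=0$ for $u>3$. The same average then gives $M\ge\tau/3$. Since $M\le2D$ for every valid inequality, the bound $\tau\le6D$ always holds, and the triangle facets attain it.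
\end{remark}

\begin{thebibliography}{1}

\bibitem{chapter31}
\emph{Chapter 31. Geometric Properties},
\texttt{https://extras.springer.com/\allowbreak downloads/\allowbreak sgw-extras/\allowbreak 1997/\allowbreak 978-3-642-04295-9:/\allowbreak tmp/\allowbreak tarfile\_extract\_lk32on6h/\allowbreak 9783642042942-c2.pdf}

\end{thebibliography}
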